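# The limit of $n_k/2^{k-1}$ for point-distinguishing colorings of $K_{m,m}$

## An up-set and its dual

Fix $k$ and write $[k]=\{1,\dots,k\}$. For a family $\mathcal F\subseteq 2^{[k]}$ let $P(\mathcal F)=|\mathcal F|/2^k$, the probability that a uniformly random subset of $[k]$ lies in $\mathcal F$.

**Definition.** A family $\mathcal U\subseteq 2^{[k]}$ is an *up-set* if $X\in\mathcal U$ and $X\subseteq X'\subseteq[k]$ imply $X'\in\mathcal U$. The *dual* of an up-set $\mathcal U$ is
$$\mathcal V=\{Y\subseteq[k]:\ [k]\setminus Y\notin\mathcal U\}.$$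

Four facts about the pair $(\mathcal U,\mathcal V)$ will be used.

* (D1) $\mathcal V$ is an up-set. If $Y\in\mathcal V$ and $Y\subseteq Y'$, then $[k]\setminus Y'\subseteq[k]\setminus Y\notin\mathcal U$. Since $\mathcal U$ is closed upward, $[k]\setminus Y'\notin\mathcal U$.
* (D2) $\mathcal V$ is exactly the family of all sets that meet every member of $\mathcal U$. If $X\in\mathcal U$ and $X\cap Y=\emptyset$, then $X\subseteq[k]\setminus Y$, so $[k]\setminus Y\in\mathcal U$ and $Y\notin\mathcal V$. Conversely, if $Y\notin\mathcal V$, then $[k]\setminus Y$ is a member of $\mathcal U$ that misses $Y$.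
* (D3) $P(\mathcal U)+P(\mathcal V)=1$, because $Y\mapsto[k]\setminus Y$ is a bijection from $\mathcal V$ onto the complement of $\mathcal U$.
* (D4) Consequently $P(\mathcal U\cup\mathcal V)=1-P(\mathcal U\cap\mathcal V)$.

Here are three examples.

*A star.* Let $\mathcal U=\{X:1\in X\}$. A set $Y$ meets every member of $\mathcal U$, in particular $\{1\}$, exactly when $1\in Y$. So $\mathcal V=\mathcal U$ and $P(\mathcal U\cup\mathcal V)=\frac12$.

*A majority.* Let $k$ be odd and $\mathcal U=\{X:|X|>k/2\}$. Then $[k]\setminus Y\notin\mathcal U$ means $|Y|>k/2$. Again $\mathcal V=\mathcal U$ and the union has density $\frac12$.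

*One block.* Let $k=3$ and $\mathcal U=\{\{1,2\},\{1,2,3\}\}$. Then $\mathcal V$ consists of the six sets that meet $\{1,2\}$. Here $\mathcal U\subseteq\mathcal V$, and $\mathcal V\setminus\mathcal U=\{\{1\},\{2\},\{1,3\},\{2,3\}\}$.

The purpose of this object is the following. In an edge coloring of $K_{m,n}$ in which all vertices see different sets of colors, the color sets of one part lie in an up-set $\mathcal U$, those of the other part lie in its dual $\mathcal V$, and all of them are different. So $m+n\le|\mathcal U\cup\mathcal V|$. By (D4), the question of how large $m$ and $n$ can be becomes the question of how small the overlap $\mathcal U\cap\mathcal V$ of an up-set with its dual can be.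

## Point-distinguishing colorings and the numbers $n_k$

Let $G$ be a finite simple graph with no component $K_2$ and at most one component $K_1$. A *general edge coloring* with $k$ colors is any map $\varphi:E(G)\to\{1,\dots,k\}$; adjacent edges may share a color. The *color set* of a vertex is the set of colors on its incident edges. The coloring is *point-distinguishing* if distinct vertices have distinct color sets, and $\chi_0(G)$ is the least $k$ for which such a coloring with $k$ colors exists. The component $K_2$ is excluded because its two ends always have the same color set.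

For example, color the star $K_{1,2}$ with colors $1$ and $2$. The color sets are $\{1,2\},\{1\},\{2\}$, so two colors suffice.

The following facts are known, and we take them as given. The sequence $\chi_0(K_{m,m})$, $m\ge2$, is non-decreasing and increases in steps of $1$. Hence there are integers $n_2=1<n_3<n_4<\cdots$ such that, for $k\ge3$, $\chi_0(K_{m,m})=k$ if and only if $n_{k-1}+1\le m\le n_k$. Equivalently,
$$n_k=\max\{m\ge2:\chi_0(K_{m,m})\le k\}\qquad(k\ge3).$$
Further, $n_k<2^{k-1}$ for $k\ge3$, $n_{k+1}\ge2n_k$, and $n_3=2$, $n_4=5$, $n_5=11$, $n_6=22$, $n_7=46$. So $n_k/2^{k-1}$, $k\ge 3$, is non-decreasing and bounded by $1$, and it converges. It is also known that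
$$3-\sqrt5\le\lim_{k\to\infty}\frac{n_k}{2^{k-1}}\le1 .$$

The question, taken from the paper *On the Point-Distinguishing Chromatic Index of Complete Bipartite Graphs*, is whether this limit is strictly smaller than $1$. It is, and its value is $3-\sqrt5\approx0.764$. Throughout, let
$$f(\mu)=\mu^2-3\mu+1=(1-\mu)^2-\mu,\qquad c=\frac{3-\sqrt5}2 .$$
The number $c\approx0.382$ is the smaller root of $f$. The larger root is $\frac{3+\sqrt5}2>1$, and $2c=3-\sqrt5$.

**Theorem 1 (upper bound).** Let $m\le n$ and $mn\ge2$. If $K_{m,n}$ has a point-distinguishing edge coloring with $k$ colors, then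
$$\frac n{2^k}\le\Big(1-\frac m{2^k}\Big)^2 .$$
In particular $n_k<(3-\sqrt5)\,2^{k-1}$ for every $k\ge3$. With the known bound $\lim n_k/2^{k-1}\ge3-\sqrt5$, the limit equals $3-\sqrt5<1$.

**Theorem 2 (converse, with an independent proof of the lower bound).** Let $k\ge2$, $2k^2\le m\le n$ and $m<2^k$. If
$$\frac n{2^k}\le\Big(1-\frac m{2^k}\Big)^2-\frac{6\log_2k}{k},$$
then $K_{m,n}$ has a point-distinguishing coloring with $k$ colors. Consequently, for all large $k$,
$$n_k\ge2^{k-1}\Big(3-\sqrt5-\frac{12\log_2k}{\sqrt5\,k}\Big)-1 .$$

**Theorem 3 (exact order of the error).** There are absolute constants $0<a<b$ such that for all large $k$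
$$a\,\frac{\log k}k\le3-\sqrt5-\frac{n_k}{2^{k-1}}\le b\,\frac{\log k}k .$$
In other words, $n_k=2^{k-1}\big(3-\sqrt5-\Theta(\tfrac{\log k}k)\big)$.

Theorem 1 alone settles the question. Theorems 1 and 2 are proved in full below. The left inequality of Theorem 3 uses two published theorems of Talagrand, which are stated where they are needed; nothing else depends on them.

The condition $m<2^k$ in Theorem 2 cannot be dropped. For $k=64$ and $m=n=3\cdot2^{64}$ the displayed hypothesis reads $3\le(1-3)^2-\frac{36}{64}=3.4375$, which is true. But there are $6\cdot2^{64}$ vertices and only $2^{64}$ possible color sets.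

## Cross-intersecting families, and the cases $K_{2,2}$ and $K_{3,3}$

Suppose $K_{m,n}$ has a point-distinguishing coloring with $k$ colors. Let $\mathcal A$ and $\mathcal B$ be the families of color sets of the vertices in the parts of size $m$ and $n$. Since all color sets are distinct,
$$|\mathcal A|=m,\qquad|\mathcal B|=n,\qquad\mathcal A\cap\mathcal B=\emptyset. \tag{1}$$
If $X\in\mathcal A$ is the color set of $x$ and $Y\in\mathcal B$ is the color set of $y$, then the color of the edge $xy$ lies in both. Hence
$$X\cap Y\ne\emptyset\qquad\text{for all }X\in\mathcal A,\ Y\in\mathcal B. \tag{2}$$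
Condition (2) says that $\mathcal A$ and $\mathcal B$ are *cross-intersecting*. The upper bound uses only (1) and (2).

*The graph $K_{2,2}$.* This is the $4$-cycle. With two colors there are only three nonempty color sets for four vertices, so three colors are needed. Color the edges $1,1,2,3$ around the cycle. The vertices, in order, have color sets $\{1\},\{1,2\},\{2,3\},\{1,3\}$. So $\chi_0(K_{2,2})=3$. The two parts have $\mathcal A=\{\{1\},\{2,3\}\}$ and $\mathcal B=\{\{1,2\},\{1,3\}\}$, and (2) holds.

*The graph $K_{3,3}$ with three colors.* There are seven nonempty sets for six vertices, so plain counting does not exclude a coloring, but (2) does. At most one nonempty set is unused, so at least two singletons are used. Two different singletons are disjoint, so all used singletons lie on the same side, say in $\mathcal A$. If all three are used, then every member of $\mathcal B$ contains $1,2,3$, so $|\mathcal B|\le1$. If exactly one is unused, say $\{3\}$, then every other nonempty set is used. Now $\{2,3\}$ misses $\{1\}\in\mathcal A$ and $\{1,3\}$ misses $\{2\}\in\mathcal A$,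 so both lie in $\mathcal A$, and $|\mathcal A|\ge4$. Both cases are impossible. This agrees with $n_3=2$.

## Why counting alone stops at $1$

The color sets are distinct subsets of $[k]$, so $2n_k\le2^k$, which gives only $n_k/2^{k-1}\le1$. We now try to use (2).

A first attempt uses complementary pairs. A set in $\mathcal A$ and its complement in $\mathcal B$ would violate (2), so no pair $\{Z,[k]\setminus Z\}$ is split between $\mathcal A$ and $\mathcal B$. This condition by itself gives nothing new. For $k\ge2$ there are $2^{k-1}$ such pairs, an even number. Give half of them to $\mathcal A$ and half to $\mathcal B$. No pair is split, and $|\mathcal A|=|\mathcal B|=2^{k-1}$. So we have to use that *all* disjoint pairs are forbidden.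

The second attempt does that. Let $\mathcal U$ be the up-set generated by $\mathcal A$, that is, the family of all subsets of $[k]$ containing some member of $\mathcal A$, and let $\mathcal V$ be its dual. A set $Y\in\mathcal B$ meets every member of $\mathcal A$, hence every superset of such a member, hence every member of $\mathcal U$. By (D2), $Y\in\mathcal V$. So
$$\mathcal A\subseteq\mathcal U,\qquad\mathcal B\subseteq\mathcal V, \tag{3}$$
and (D3) gives $m+n\le|\mathcal U|+|\mathcal V|=2^k$. This is the same bound once more.

The last estimate counts $\mathcal U\cap\mathcal V$ twice, while $\mathcal A$ and $\mathcal B$ are disjoint. Replacing $|\mathcal U|+|\mathcal V|$ by $|\mathcal U\cup\mathcal V|$ gains exactly $|\mathcal U\cap\mathcal V|$. In the star and majority examples the gain is enormous, since $\mathcal V=\mathcal U$. We need a lower bound for $P(\mathcal U\cap\mathcal V)$ that holds for every pair. Both families are up-sets, and two up-sets are always non-negatively correlated.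

## The correlation inequality and the proof of Theorem 1

**Lemma 1 (Harris–Kleitman).** If $\mathcal U,\mathcal V\subseteq2^{[k]}$ are up-sets, then $|\mathcal U\cap\mathcal V|\ge2^{-k}|\mathcal U||\mathcal V|$, that is, $P(\mathcal U\cap\mathcal V)\ge P(\mathcal U)P(\mathcal V)$.

*Proof.* We use induction on $k$, splitting according to whether a set contains $k$. For $k=0$ each family is empty or equal to $\{\emptyset\}$, and the claim is trivial. For $k\ge1$ put
$$\mathcal U_0=\{X\subseteq[k-1]:X\in\mathcal U\},\qquad\mathcal U_1=\{X\subseteq[k-1]:X\cup\{k\}\in\mathcal U\},$$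
and define $\mathcal V_0,\mathcal V_1$ in the same way. All four are up-sets in $2^{[k-1]}$. Since $\mathcal U$ and $\mathcal V$ are closed upward, $\mathcal U_0\subseteq\mathcal U_1$ and $\mathcal V_0\subseteq\mathcal V_1$. Let $u_i=|\mathcal U_i|$ and $v_i=|\mathcal V_i|$, so that $|\mathcal U|=u_0+u_1$ and $|\mathcal V|=v_0+v_1$. By the induction hypothesis,
$$|\mathcal U\cap\mathcal V|=|\mathcal U_0\cap\mathcal V_0|+|\mathcal U_1\cap\mathcal V_1|\ge2^{-(k-1)}(u_0v_0+u_1v_1).$$
Finally
$$2(u_0v_0+u_1v_1)-(u_0+u_1)(v_0+v_1)=(u_1-u_0)(v_1-v_0)\ge0,$$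
so the right side above is at least $2^{-k}(u_0+u_1)(v_0+v_1)$. $\square$

In the one-block example ($k=3$) the lemma promises $|\mathcal U\cap\mathcal V|\ge\frac{2\cdot6}8=1.5$, and the true value is $2$.

*Proof of Theorem 1.* Take $\mathcal A,\mathcal B$ as in (1) and (2), and $\mathcal U,\mathcal V$ as in (3). Put
$$\alpha=\frac m{2^k},\qquad\beta=\frac n{2^k},\qquad u=P(\mathcal U).$$

**Step 1: the range of $u$.** This step records what the sizes of $\mathcal A$ and $\mathcal B$ say about $u$. From (3) and $P(\mathcal V)=1-u$ we get $\alpha\le u$ and $\beta\le1-u$. So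
$$\alpha\le u\le1-\beta,\qquad\text{in particular }\alpha+\beta\le1. \tag{4}$$

**Step 2: count the union.** This step uses the disjointness of $\mathcal A$ and $\mathcal B$. They are disjoint subfamilies of $\mathcal U\cup\mathcal V$, so (D4), (D1) and Lemma 1 give
$$\alpha+\beta\le P(\mathcal U\cup\mathcal V)=1-P(\mathcal U\cap\mathcal V)\le1-u(1-u). \tag{5}$$

**Step 3: remove $u$.** We do not know $u$, so we take the worst case allowed by (4). The function $u(1-u)$ is concave, so on $[\alpha,1-\beta]$ its minimum is attained at an endpoint. The endpoint values are $\alpha(1-\alpha)$ and $(1-\beta)\beta$, and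
$$\beta(1-\beta)-\alpha(1-\alpha)=(\beta-\alpha)(1-\alpha-\beta)\ge0$$
because $\beta\ge\alpha$ and $\alpha+\beta\le1$. So $u(1-u)\ge\alpha(1-\alpha)$, and (5) yields
$$\beta\le1-\alpha-\alpha(1-\alpha)=(1-\alpha)^2,$$
which is the first claim.

**Step 4: the diagonal case.** Let $k\ge3$ and $m=n=n_k\ge2$. By the definition of $n_k$ there is a point-distinguishing coloring of $K_{n_k,n_k}$ with $k$ colors. With $\mu=n_k/2^k$ the first claim says $\mu\le(1-\mu)^2$, that is, $f(\mu)\ge0$. So $\mu$ is at most the smaller root $c$ or at least the larger root $\frac{3+\sqrt5}2>1$. By (4), $2\mu\le1$, so the second case is excluded and $\mu\le c$. Since $\mu$ is rational and $c$ is irrational, $\mu<c$, that is, $n_k<2c\cdot2^{k-1}=(3-\sqrt5)2^{k-1}$.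

Hence $\lim n_k/2^{k-1}\le3-\sqrt5$. With the known bound $\lim n_k/2^{k-1}\ge3-\sqrt5$, which Theorem 2 proves again, the limit equals $3-\sqrt5<1$. $\blacksquare$

For comparison, for $k=3,\dots,7$ the bound $(3-\sqrt5)2^{k-1}$ is about $3.06,\ 6.11,\ 12.2,\ 24.4,\ 48.9$, and the values of $n_k$ are $2,5,11,22,46$.

## Blocks: an up-set nearly independent of its dual

Reading the proof backwards shows what a good coloring must look like. For (5) to be nearly tight with $u=\alpha$, the family $\mathcal A$ should fill almost all of $\mathcal U$, the family $\mathcal B$ should fill almost all of $\mathcal V\setminus\mathcal U$, and $\mathcal U,\mathcal V$ should be nearly independent: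
$$P(\mathcal V\setminus\mathcal U)\approx P(\mathcal V)(1-u)=(1-u)^2 .$$
On the diagonal one then needs $u=(1-u)^2$, that is, $u=c$.

If $\mathcal U$ depended only on a coordinate set $I$ and $\mathcal V$ only on a set $J$ disjoint from $I$, the two would be exactly independent. But $\mathcal V$ is determined by $\mathcal U$ and uses the same coordinates. A good substitute is to spread the dependence over many small blocks. Let $P_1,\dots,P_t\subseteq[k]$ be disjoint blocks of size $w\ge2$, let $q=2^{-w}$, and put
$$\mathcal U=\{X:X\supseteq P_i\text{ for some }i\}.$$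
By (D2), $\mathcal V$ is the family of sets that meet every block, and
$$\mathcal W:=\mathcal V\setminus\mathcal U=\{Y\subseteq[k]:\emptyset\ne Y\cap P_i\ne P_i\text{ for all }i\}.$$
The traces of a random set on the different blocks are independent. A given block is contained in the set with probability $q$, is missed with probability $q$, and these two events exclude each other. So
$$P(\mathcal U)=1-(1-q)^t,\qquad P(\mathcal W)=(1-2q)^t . \tag{6}$$
Exact independence would give $(1-q)^{2t}=(1-2q+q^2)^t$ instead of $(1-2q)^t$, so only $q^2$ per block is lost.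

Here are some numbers for $2\min\{P(\mathcal U),P(\mathcal W)\}$, to be compared with $3-\sqrt5\approx0.764$. For $w=2,t=1$: the densities are $\frac14,\frac12$, giving $0.5$. For $w=3,t=3$: about $0.330$ and $0.422$, giving $0.66$. For $w=4,t=7$: about $0.363$ and $0.393$, giving $0.727$. Small $q$ helps. But keeping $P(\mathcal U)$ near $c$ requires $t$ of order $1/q=2^w$, and the blocks must fit into $[k]$, so $w2^w$ can be at most of order $k$. This is why $q$ will be of order $\frac{\log k}k$.

## From set families back to colorings

Conditions (1) and (2) are not sufficient for a coloring with the prescribed color sets. Take $\mathcal A=\{\{1,2\}\}$ and $\mathcal B=\{\{1\},\{1,2,3\}\}$. Both conditions hold, but the vertex $\{1,2,3\}$ has degree $1$ and cannot see three colors. If every color lies in many sets on both sides, the obstruction disappears. For a family $\mathcal F$ and $x\in[k]$ write $\mathcal F_x=\{F\in\mathcal F:x\in F\}$.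

Recall Hall's theorem: in a finite bipartite graph with sides $D$ and $E$, there is a matching covering $D$ if and only if every $S\subseteq D$ has at least $|S|$ neighbors.

**Lemma 2.** Let $k\ge1$ and let $\mathcal A,\mathcal B\subseteq2^{[k]}$ be disjoint families such that $X\cap Y\ne\emptyset$ for all $X\in\mathcal A$, $Y\in\mathcal B$, and $|\mathcal A_x|,|\mathcal B_x|\ge2k$ for all $x\in[k]$. Then $K_{|\mathcal A|,|\mathcal B|}$ has a point-distinguishing coloring with $k$ colors.

*Proof.* We use $\mathcal A$ and $\mathcal B$ themselves as the two parts, and we want each vertex to have itself as its color set. The edge $XY$ may then only receive a color in $X\cap Y$, and the task is to make every required color appear.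

Call each pair $(X,x)$ with $x\in X\in\mathcal A$, and each pair $(Y,y)$ with $y\in Y\in\mathcal B$, a *demand*. Form an auxiliary bipartite graph with the demands on one side and the edges of $K_{|\mathcal A|,|\mathcal B|}$ on the other. Join $(X,x)$ to all edges $XY$ with $Y\in\mathcal B_x$, and join $(Y,y)$ to all edges $XY$ with $X\in\mathcal A_y$. In each case the demanded color lies in $X\cap Y$.

A demand $(X,x)$ has degree $|\mathcal B_x|\ge2k$, and a demand $(Y,y)$ has degree $|\mathcal A_y|\ge2k$. An edge $XY$ is joined to the demands $(X,x)$ and $(Y,x)$ with $x\in X\cap Y$ and to no others, so it has degree $2|X\cap Y|\le2k$. Let $S$ be a set of demands and $N(S)$ its set of neighbors. The number of auxiliary edges leaving $S$ is at least $2k|S|$ and at most $2k|N(S)|$, so $|N(S)|\ge|S|$. By Hall's theorem there is a matching that covers all demands.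

Color the edge matched to $(X,x)$ with $x$ and the edge matched to $(Y,y)$ with $y$. Color each unmatched edge $XY$ with any element of $X\cap Y\ne\emptyset$. Each edge $XY$ now has a color in $X\cap Y$, so vertex $X$ sees only colors in $X$ and vertex $Y$ sees only colors in $Y$. All demands are met, so the color sets are exactly $X$ and $Y$. They are pairwise distinct, since $\mathcal A\cap\mathcal B=\emptyset$. $\square$

## Proof of Theorem 2

Let $\alpha=m/2^k\le\beta=n/2^k$. Since $m<2^k$, we have $0<\alpha<1$.

**Step 1: choose the block size.** We want $w2^w\le k$ with $q=2^{-w}$ as small as possible up to a constant. As $\beta>0$, the hypothesis gives $\frac{6\log_2k}k<(1-\alpha)^2<1$, so $k/\log_2k>6$. Put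
$$w=\Big\lfloor\log_2\frac k{\log_2k}\Big\rfloor,\qquad q=2^{-w}.$$
Since $\log_26>2$, we have $w\ge2$ and $q\le\frac14$. Since $\log_2k\ge1$, we have $w\le\log_2k$. Also $2^w\le k/\log_2k$. Multiplying the last two bounds gives $w2^w\le k$. Finally $2^{w+1}>k/\log_2k$, so
$$q<\frac{2\log_2k}k. \tag{7}$$

**Step 2: bound $\alpha$.** This will keep the number of blocks under control. The hypothesis gives $\alpha\le\beta\le(1-\alpha)^2$, so $f(\alpha)\ge0$. As $\alpha<1$ is below the larger root of $f$, we get $\alpha\le c$.

**Step 3: choose the number of blocks.** We want $\mathcal U$ to have density at least $\alpha$, but hardly more. Let $u_t=1-(1-q)^t$ and let $t\ge1$ be minimal with $u_t\ge\alpha$; it exists because $\alpha<1$ and $u_t\to1$. Then $u_{t-1}<\alpha$: for $t\ge2$ by minimality, and for $t=1$ because $u_0=0<\alpha$. Since $u_t-u_{t-1}=q(1-q)^{t-1}\le q$,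
$$\alpha\le u_t<\alpha+q. \tag{8}$$
To bound $t$, use $1-q\le e^{-q}$:
$$e^{-q(t-1)}\ge(1-q)^{t-1}=1-u_{t-1}>1-\alpha\ge1-c=\frac{\sqrt5-1}2>e^{-1/2}.$$
The last inequality follows by comparing squares: $\big(\frac{\sqrt5-1}2\big)^2=\frac{3-\sqrt5}2>0.38>\frac1e$. Hence $q(t-1)<\frac12$, that is, $t<1+2^{w-1}\le2^w$. So
$$tq\le1,\qquad tw\le w2^w\le k. \tag{9}$$

**Step 4: the families are large enough.** By (9) there are disjoint blocks $P_1,\dots,P_t\subseteq[k]$ of size $w$. Let $\mathcal U$ and $\mathcal W$ be the families of the block construction above. They are disjoint: a member of $\mathcal U$ contains some block, a member of $\mathcal W$ contains none. Every $X\in\mathcal U$ meets every $Y\in\mathcal W$, because $X\supseteq P_i$ for some $i$ and $Y\cap P_i\ne\emptyset$. By (6) and (8), $|\mathcal U|=u_t2^k\ge m$.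

For $\mathcal W$ we compare $(1-2q)^t$ with $(1-q)^{2t}$. For $0\le y\le x\le1$,
$$x^t-y^t=(x-y)\sum_{j=0}^{t-1}x^jy^{t-1-j}\le t(x-y).$$
With $x=(1-q)^2$, $y=1-2q$ and $x-y=q^2$ this gives
$$P(\mathcal W)=(1-2q)^t\ge(1-q)^{2t}-tq^2\ge(1-u_t)^2-q,$$
where the last inequality uses $tq\le1$. By (8), $1-u_t>1-\alpha-q\ge1-c-\frac14>0$, so we may square this inequality:
$$P(\mathcal W)\ge(1-\alpha-q)^2-q\ge(1-\alpha)^2-2q(1-\alpha)-q\ge(1-\alpha)^2-3q .$$
By (7) and the hypothesis,
$$P(\mathcal W)\ge(1-\alpha)^2-\frac{6\log_2k}k\ge\beta ,$$
so $|\mathcal W|\ge n$.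

**Step 5: choose subfamilies of the right sizes.** Lemma 2 needs every color to lie in at least $2k$ sets on each side. Since $\mathcal U$ is an up-set, $X\mapsto X\cup\{x\}$ maps the members of $\mathcal U$ not containing $x$ injectively into $\mathcal U_x$, so $|\mathcal U_x|\ge\frac12|\mathcal U|\ge\frac m2\ge k^2\ge2k$. The family $\mathcal W$ is closed under complementation, which exchanges the members containing $x$ with those not containing $x$, so $|\mathcal W_x|=\frac12|\mathcal W|\ge\frac n2\ge k^2\ge2k$.

Select $2k$ members of $\mathcal U$ through each $x\in[k]$. These are at most $2k\cdot k=2k^2\le m$ sets in all. Add arbitrary further members of $\mathcal U$ until there are $m$; this is possible because $|\mathcal U|\ge m$. Call the result $\mathcal A$. In the same way choose $\mathcal B\subseteq\mathcal W$ with $|\mathcal B|=n$. Then $|\mathcal A_x|,|\mathcal B_x|\ge2k$ for all $x$. Also $\mathcal A\cap\mathcal B=\emptyset$, and the two families are cross-intersecting, both by Step 4. Lemma 2 gives the desired coloring of $K_{m,n}$.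

**Step 6: the bound for $n_k$.** We look for the largest diagonal case the hypothesis allows. Let
$$\varepsilon=\frac{6\log_2k}k,\qquad\delta=\frac\varepsilon{\sqrt5},\qquad m=\lfloor(c-\delta)2^k\rfloor .$$
For large $k$ we have $2k^2\le m<2^k$. The function $f$ is decreasing on $[0,\frac32]$, $f(c)=0$ and $f'(c)=2c-3=-\sqrt5$. Since $0\le m/2^k\le c-\delta$,
$$f(m/2^k)\ge f(c-\delta)=\sqrt5\,\delta+\delta^2\ge\varepsilon .$$
Written out, this is $\frac m{2^k}\le\big(1-\frac m{2^k}\big)^2-\varepsilon$, the hypothesis with $n=m$. Hence $\chi_0(K_{m,m})\le k$, and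
$$n_k\ge m\ge(c-\delta)2^k-1=2^{k-1}\Big(3-\sqrt5-\frac{12\log_2k}{\sqrt5\,k}\Big)-1.\qquad\blacksquare$$

## Influences and the order of the error: proof of Theorem 3

The right inequality is Theorem 2: for large $k$,
$$3-\sqrt5-\frac{n_k}{2^{k-1}}\le\frac{12\log_2k}{\sqrt5\,k}+2^{-(k-1)}\le b\,\frac{\log k}k$$
for a suitable constant $b$. For the left inequality, Lemma 1 has to be improved by a term of order $\frac{\log k}k$ when $\mathcal V$ is the dual of $\mathcal U$.

**Definition.** For an up-set $\mathcal U$ and $i\in[k]$ let $\mathcal U^{(i)}=\{X\in\mathcal U:X\,\triangle\,\{i\}\notin\mathcal U\}$.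

Every $X\in\mathcal U^{(i)}$ contains $i$: otherwise $X\triangle\{i\}=X\cup\{i\}$ would lie in $\mathcal U$. So $P(\mathcal U^{(i)})\le\frac12$. For the star $\mathcal U=\{X:1\in X\}$ we have $\mathcal U^{(1)}=\mathcal U$, and $\mathcal U^{(i)}=\emptyset$ for $i\ne1$. For the block family and $i\in P_j$, the family $\mathcal U^{(i)}$ consists of the sets that contain $P_j$ and no other block, so $P(\mathcal U^{(i)})=q(1-q)^{t-1}$; for $i$ outside all blocks it is empty.

Two published results are used. In them $K,c_0>0$ are absolute constants, and terms with $P(\mathcal U^{(i)})=0$ are read as $0$.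

**Theorem T1** (M. Talagrand, *How much are increasing sets positively correlated?*, Combinatorica 16 (1996) 243–258). For up-sets $\mathcal U,\mathcal V$, with $\phi(x)=x/\ln(e/x)$ and $\phi(0)=0$,
$$P(\mathcal U\cap\mathcal V)-P(\mathcal U)P(\mathcal V)\ge\frac1K\,\phi\Big(\sum_iP(\mathcal U^{(i)})P(\mathcal V^{(i)})\Big).$$

**Theorem T2** (M. Talagrand, *On Russo's approximate zero-one law*, Ann. Probab. 22 (1994) 1576–1587, case $p=\frac12$). For an up-set $\mathcal U$,
$$\sum_i\frac{P(\mathcal U^{(i)})}{\ln(1/P(\mathcal U^{(i)}))}\ge c_0P(\mathcal U)(1-P(\mathcal U)).$$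

Take $m=n=n_k$, $\mu=n_k/2^k$, and $\mathcal U,\mathcal V,u$ as in the proof of Theorem 1.

**Step 1: $\mathcal U$ and its dual have equal influences.** This turns the sum in T1 into a sum of squares. Let $X\in\mathcal V^{(i)}$ and $Z=[k]\setminus(X\triangle\{i\})$. That $X\in\mathcal V$ means $[k]\setminus X\notin\mathcal U$, and $[k]\setminus X=Z\triangle\{i\}$. That $X\triangle\{i\}\notin\mathcal V$ means $Z\in\mathcal U$. So $Z\in\mathcal U^{(i)}$. All these statements are equivalences and $X\mapsto Z$ is a bijection of $2^{[k]}$, so it maps $\mathcal V^{(i)}$ bijectively onto $\mathcal U^{(i)}$. Hence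
$$a_i:=P(\mathcal U^{(i)})=P(\mathcal V^{(i)}),\qquad S:=\sum_ia_i^2=\sum_iP(\mathcal U^{(i)})P(\mathcal V^{(i)}).$$

**Step 2: the variance is bounded below.** We need the right side of T2 to be at least a constant. For $k\ge4$, $n_{k+1}\ge2n_k$ gives $\mu\ge n_4/2^4=\frac5{16}$. By (4), $u\in[\mu,1-\mu]$, so $u(1-u)\ge\mu(1-\mu)\ge\frac5{16}\cdot\frac{11}{16}$. So $c_0u(1-u)\ge c_1$ for an absolute constant $c_1>0$.

**Step 3: $S\ge c_2(\ln k)^2/k$ for large $k$, with $c_2>0$ absolute.** This converts T2, a statement about $\sum a_i/\ln(1/a_i)$, into one about $\sum a_i^2$. We take $c_2=\min\{1,c_1^2/64\}$.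

If $S\ge k^{-1/2}$, then $S\ge(\ln k)^2/k$ for large $k$, and the claim holds. Suppose $S<k^{-1/2}$, and split the sum in T2.

For the indices with $0<a_i\le k^{-1/4}$ we have $\ln(1/a_i)\ge\frac14\ln k$. By the Cauchy–Schwarz inequality their contribution is at most
$$\frac4{\ln k}\sum_ia_i\le\frac{4\sqrt{kS}}{\ln k}.$$
For the indices with $a_i>k^{-1/4}$ we have $a_i\le k^{1/4}a_i^2$, and $\ln(1/a_i)\ge\ln2$ because $a_i\le\frac12$. Their contribution is at most
$$\frac{k^{1/4}S}{\ln2}\le\frac{k^{-1/4}}{\ln2}\le\frac{c_1}2$$
for large $k$. By T2 the total is at least $c_1$, so $\frac{4\sqrt{kS}}{\ln k}\ge\frac{c_1}2$, that is, $S\ge\frac{c_1^2}{64}\cdot\frac{(\ln k)^2}k$.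

**Step 4: $S\le1$.** This is needed because we use the monotonicity of $\phi$ only on $(0,1]$. Let $\chi_i(X)=1$ if $i\in X$ and $\chi_i(X)=-1$ if $i\notin X$. Since $\mathcal U$ is an up-set, $X\mapsto X\cup\{i\}$ maps the members of $\mathcal U$ without $i$ injectively to members of $\mathcal U$ with $i$, and the members with $i$ that are not reached form exactly $\mathcal U^{(i)}$. So
$$a_i=P(X\in\mathcal U,\,i\in X)-P(X\in\mathcal U,\,i\notin X)=\mathbb E\big[1_{\mathcal U}\chi_i\big].$$
The functions $\chi_1,\dots,\chi_k$ are orthonormal with respect to the uniform measure. By Bessel's inequality (part of Parseval's identity), $S\le\mathbb E[1_{\mathcal U}^2]=P(\mathcal U)\le1$.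

**Step 5: apply T1.** On $(0,1]$ we have $\phi(x)=\frac x{1-\ln x}$ and $\phi'(x)=\frac{2-\ln x}{(1-\ln x)^2}>0$, so $\phi$ is increasing. Put $x_k=c_2(\ln k)^2/k$, which lies in $(0,1]$ for large $k$. Then $\ln(e/x_k)=1+\ln\frac1{c_2}+\ln k-2\ln\ln k\le2\ln k$ for large $k$. With Steps 3 and 4,
$$\phi(S)\ge\phi(x_k)\ge c_3\,\frac{\ln k}k,\qquad c_3=\frac{c_2}2 .$$
Since $P(\mathcal V)=1-u$, T1 gives, with $c_4=c_3/K$,
$$P(\mathcal U\cap\mathcal V)\ge u(1-u)+c_4\,\frac{\ln k}k .$$

**Step 6: return to $n_k$.** We use this in place of Lemma 1 in (5), together with $u(1-u)\ge\mu(1-\mu)$ from Step 2: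
$$2\mu\le1-\mu(1-\mu)-c_4\frac{\ln k}k,\qquad\text{i.e.}\qquad f(\mu)\ge c_4\frac{\ln k}k .$$
By Theorem 1, $\mu<c$. Since $f(c)=0$ and $|f'(x)|=|2x-3|\le3$ on $[0,c]$, we have $f(\mu)\le3(c-\mu)$. Therefore
$$3-\sqrt5-\frac{n_k}{2^{k-1}}=2(c-\mu)\ge\frac{2c_4}3\cdot\frac{\ln k}k .$$
This is the left inequality with a suitable $a>0$; decreasing $a$ if necessary, $a<b$. $\blacksquare$

The block families show that the bound in Step 3 has the right order for a concrete up-set. Take the $\mathcal U$ built in the proof of Theorem 2, with $\alpha\ge\frac5{16}$. The blocks contain $tw$ elements, so $\sum_iP(\mathcal U^{(i)})^2=tw\,q^2(1-q)^{2(t-1)}=(tq)(wq)(1-q)^{2(t-1)}$. Here $\alpha\le u_t\le tq\le1$ and $1-c<(1-q)^{t-1}\le1$, so the sum is of the order of $wq$. For large $k$ we have $\frac12\log_2k\le w\le\log_2k$ and $\frac{\log_2k}k\le q<\frac{2\log_2k}k$, so $wq$ is of order $\frac{(\log k)^2}k$.
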